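# Hiding the light vertices: connected subgraphs of order 4 and 5 in 3-connected plane graphs

## 1. Filling a triangle with a path

Take a triangle $abc$ that bounds a face of a plane graph, and let $m\ge 2$. Inside it draw a path $p_1p_2\dots p_m$, starting near the corner $c$ and running toward the side $ab$. Join every $p_i$ to both $a$ and $b$, and join $p_1$ also to $c$. The triangle is now cut into the triangles $acp_1$, $bcp_1$, $ap_ip_{i+1}$, $bp_ip_{i+1}$ (for $1\le i<m$) and $abp_m$. Call the set of new vertices with its edges $P_m(a,b;c)$.

The first path vertex $p_1$ is adjacent to $a,b,c,p_2$, and a middle vertex $p_i$ to $a,b,p_{i-1},p_{i+1}$. The last vertex $p_m$ is adjacent to $a,b,p_{m-1}$. So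
$$\deg p_1=\dots=\deg p_{m-1}=4,\qquad \deg p_m=3 .$$
The vertices $a,b,c$ gain $m$, $m$ and $1$ new neighbors. The asymmetry is what matters. Seen from $a$ or $b$, the vertex $p_m$ of degree $3$ is next door. Seen from $c$, it is hidden: the only filler vertex adjacent to $c$ is $p_1$, and a connected set that enters from $c$ must swallow the whole path before it reaches $p_m$.

We use two symmetric companions.

* $O(abc)$: three mutually adjacent vertices $x,y,z$ inside $abc$, with $x$ joined to $a,b$; $y$ joined to $b,c$; $z$ joined to $c,a$. The faces are $abx$, $bcy$, $caz$, $axz$, $bxy$, $cyz$, $xyz$. All of $x,y,z$ have degree $4$, and each of $a,b,c$ gains $2$ neighbors.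
* $K(abc)$: a vertex $s$ joined to $a,b,c$, and one more vertex in each of the triangles $sab$, $sbc$, $sca$, joined to its three corners. The degrees are $6,3,3,3$, and each of $a,b,c$ gains $3$ neighbors: $s$ and two of the others.

The fillers serve to build plane graphs in which every connected subgraph of order $4$ (or $5$) has a large degree sum. Such a graph needs vertices of large degree, but planarity forces many vertices of degree $3$ or $4$, and a connected subgraph may pick one large vertex and then light vertices around it. The filler $P_m(a,b;c)$ feeds degree to $a$ and $b$ while it hides its lightest vertex from $c$.

## 2. The numbers $f(k,\delta,\rho)$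

Graphs are simple unless we say multigraph. A graph is *$\rho$-connected* if it has more than $\rho$ vertices and stays connected after removal of any set of fewer than $\rho$ vertices. We shall use the standard fact that **a simple plane triangulation with at least 4 vertices is 3-connected**.

**Definition.** For integers $\delta\ge3$ and $\rho\ge1$, let $\mathcal P(\delta,\rho)$ be the family of all $\rho$-connected plane graphs of minimum degree at least $\delta$. In particular $\mathcal P(3,3)$ is the family of all 3-connected planar graphs. For a subgraph $H$ of $G$, the *weight* of $H$ is
$$w_G(H)=\sum_{v\in V(H)}\deg_G(v),$$
with degrees taken in $G$, not in $H$. For $k\ge1$, $f(k,\delta,\rho)$ is the smallest integer such that every $G\in\mathcal P(\delta,\rho)$ with at least $k$ vertices has a connected subgraph $H$ of order $k$ with $w_G(H)\le f(k,\delta,\rho)$.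

The weight depends only on $V(H)$, so we also speak of the weight of a *connected set* of vertices, meaning a set that induces a connected subgraph. To prove $f(k,3,3)\ge N$, exhibit one 3-connected plane graph with at least $k$ vertices in which every connected set of order $k$ has weight at least $N$. To prove $f(k,3,3)\le N$, find in every such graph one connected $k$-set of weight at most $N$.

**Two small values of $k$.** For $k=1$ we have $f(1,3,3)=5$, since every planar graph has a vertex of degree at most $5$ and the icosahedron has no smaller degree. For $k=2$, put one new vertex into each face of the icosahedron and join it to the three corners. Old vertices now have degree $5+5=10$, new ones degree $3$. New vertices are pairwise nonadjacent, so each edge has weight $10+10$ or $10+3$, and $f(2,3,3)\ge13$.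

For $k\ge4$, Enomoto and Ota showed $8k-5\le f(k,3,3)\le 8k-1$, and they conjectured that $f(k,3,3)=8k-5$ for every integer $k\ge4$. The question, prove or disprove this, is taken from "Light subgraphs of graphs embedded in the plane and in the projective plane". The conjecture predicts $27$ for $k=4$ and $35$ for $k=5$. It is false.

**Theorem 1.** $f(4,3,3)\ge29$. Hence the conjecture is false.

**Theorem 2.** $f(5,3,3)\ge36=8\cdot5-4>35$. Hence the conjecture also fails for $k=5$.

**Theorem 3.** $f(4,3,3)\le29$. Hence $f(4,3,3)=29=8\cdot4-3$ exactly.

The value of $f(k,3,3)$ for $k\ge5$, and whether $f(k,3,3)=8k-5$ for $k\ge6$, are not decided here.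

## 3. Filled triangulations and sets with one skeleton vertex

Call a simple plane triangulation with vertex set $B$ a *skeleton*, and fill each of its faces with one of the fillers. Every new edge has an end inside a face and joins it to a vertex it was not yet joined to, so the result $G$ is simple. All its faces are triangles, hence $G$ is 3-connected. A filler inside $abc$ is connected and is adjacent only to $a,b,c$, so the components of $G-B$ are exactly the fillers.

**Lemma 1.** Let $G$ be a filled triangulation in which all fillers have order at most $k-1$, and let $H$ be a connected set of order $k$.

1. $H\cap B\ne\emptyset$.
2. If $H\cap B=\{u\}$, then each component of $H-u$ lies in a single filler, this filler sits in a face at $u$, and the component contains a neighbor of $u$.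
3. If $H\cap B=\{u\}$ and $H$ contains the vertex $p_m$ of a filler $P_m(a,b;u)$, then $H$ contains the whole filler.

**Proof.** If $H\cap B=\emptyset$, then $H$ lies in one component of $G-B$, which is too small. For part 2, a component of $H-u$ is connected and avoids $B$, so it lies in one filler. As $H$ is connected, the component contains a neighbor of $u$, so that filler is adjacent to $u$ and sits in a face at $u$. For part 3, the component of $H-u$ containing $p_m$ lies in the path $p_1\dots p_m$ and contains a neighbor of $u$, which can only be $p_1$. A connected subset of a path containing both ends is the whole path. $\square$

## 4. Uniform filling stops at 27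

For $k=4$ the fillers have order $3$. The natural first try uses the symmetric filler everywhere: fill each face of the icosahedron with $O$. Each $u\in B$ has degree $5+5\cdot2=15$. A connected $4$-set with at least two vertices in $B$ has weight at least $30$; one with a single vertex in $B$ has weight $15+12=27$. So this graph proves $f(4,3,3)\ge27$ and nothing more.

Where is the loss? Fill instead every face of a larger skeleton with degrees $5$ and $6$. A skeleton vertex of degree $6$ ends with degree $6+12=18$ and gives weight $18+12=30$, which is more than enough. A skeleton vertex of degree $5$ still gives $15+12=27$. By Euler's formula a triangulation always has a vertex of degree at most $5$, so these vertices cannot be avoided. They must gain more than $2$ neighbors in each face, and what they gain must not spoil their neighbors.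

Let $v$ be a skeleton vertex of degree $5$ with neighbors $b_1,\dots,b_5$ in cyclic order, each of skeleton degree $6$ with $O$'s in its other four faces. If the face $vb_ib_{i+1}$ is filled with $P_3$ and $v$ is one of the two generously fed corners, then $v$ gets degree $5+15=20$, and $20+9=29$ even if $H$ takes three vertices of degree $3$. The second fed corner is either $b_i$ or $b_{i+1}$, and this choice matters. If some $b_j$ is the starved corner in both of its faces at $v$, its degree is only $6+4\cdot2+1+1=16$; together with one entire $P_3$, of weight $4+4+3=11$, it has weight $27$, and nothing is gained. The remedy is to turn all five fillers the same way around $v$, so that each $b_i$ is fed once and starved once. The face in which $b_i$ is starved is the one in which the degree-$3$ vertex is hidden from it.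

## 5. The subdivided icosahedron: proof of Theorem 1

**Step 1. The skeleton.** *We need degree-$5$ vertices so far apart that their surroundings do not interfere.* Divide each edge of the icosahedron into $3$ parts and each face into $9$ congruent triangles. This gives a simple triangulation with $|B|=12+30\cdot2+20=92$ vertices. The $12$ original vertices have degree $5$, all others degree $6$. Inside a face of the icosahedron, the neighbors of a corner $v$ are the points with barycentric coordinate $2/3$ at $v$. At most one of the three coordinates of a point equals $2/3$, and original vertices have coordinates $1,0,0$. So no two original vertices are adjacent, and no vertex is adjacent to two original vertices.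

**Step 2. The filling.** *We turn the $P_3$'s consistently around each original vertex.* For each original $v$ with neighbors $b_1,\dots,b_5$ in cyclic order, fill the face $vb_ib_{i+1}$ with $P_3(v,b_i;b_{i+1})$, indices mod $5$. By Step 1 each face contains at most one original vertex, so this is unambiguous. Fill every other face with $O$. Call the result $G$. The degrees on $B$ are as follows.

* An original $v$ gains $3$ in each of five faces: $5+15=20$.
* A neighbor $b_i$ of an original $v$ has two faces at $v$. It gains $3$ in $vb_ib_{i+1}$ and $1$ in $vb_{i-1}b_i$. Its other four faces contain no original vertex, because $v$ is its only original neighbor, so they hold $O$'s. Total: $6+4\cdot2+3+1=18$.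
* Any other vertex of $B$ has $O$'s in all six faces: $6+12=18$.

**Step 3. Every connected $4$-set weighs at least $29$.** *This is the check the construction was designed for.* Let $H$ be a connected set of order $4$. All fillers have order $3$, so Lemma 1 applies and $H\cap B\ne\emptyset$. If $|H\cap B|\ge2$, then $w(H)\ge36$. Let $H\cap B=\{u\}$.

* If $u$ is original, then $w(H)\ge20+3\cdot3=29$.
* If $u$ is neither original nor adjacent to an original vertex, then $H-u$ consists of vertices of $O$'s, so $w(H)=18+12=30$.
* Let $u=b_i$. The fillers at $u$ are four $O$'s, $P=P_3(v,b_i;b_{i+1})$, and $P'=P_3(v,b_{i-1};b_i)$. If $H$ contains the degree-$3$ vertex of $P'$, then by Lemma 1(3) $H-u=P'$, of weight $11$. Otherwise the only vertex of degree $3$ that $H-u$ can contain is the one of $P$, so $H-u$ has weight at least $3+4+4=11$. In both cases $w(H)\ge18+11=29$.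

Therefore $f(4,3,3)\ge29>27$. $\blacksquare$

## 6. For five vertices, the same recipe gives 35

For $k=5$ the fillers may have order $4$. Repeat the recipe on the same skeleton: $P_4(v,b_i;b_{i+1})$ at the original vertices and $K$ in all other faces. An original vertex gets degree $5+20=25$ and weight at least $25+12=37$. A vertex far from the originals gets $6+6\cdot3=24$ and at least $24+12=36$. But $b_i$ gets $6+4\cdot3+4+1=23$, and it sees eight vertices of degree $3$, two in each of its four $K$'s. Four of them give $23+12=35$, exactly the conjectured value.

To reach $36$, a skeleton vertex can be of one of two kinds:

* degree at least $24$, so that it may see any number of degree-$3$ vertices, as $24+12=36$;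
* degree at least $21$, with all but one of the degree-$3$ vertices in its faces hidden from it, as $21+(3+4+4+4)=36$.

A vertex of the second kind gains only $1$ in most of its faces, so it needs large skeleton degree, about $9$ or more. We therefore use a skeleton with hubs of degree at least $9$; all other skeleton vertices will have degree $5$ or $6$ and gain $4$ in most of their faces.

## 7. The truncated icosahedron with hubs: proof of Theorem 2

**Step 1. The skeleton.** *We build hubs of degree at least $9$.* Let $Q$ be the truncated icosahedron. It is cubic, with $12$ pentagons and $20$ hexagons, and every vertex lies on one pentagon and two hexagons. Each hexagon meets exactly three pentagons in vertices, two vertices each. Choose one vertex $u_P$ on each pentagon $P$, and let $U$ be the set of these $12$ vertices. A hexagon contains $j\le3$ vertices of $U$, at most one from each of its three pentagons; a pentagon contains $j=1$.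

Cut off, shallowly, the $48$ corners of $Q$ not in $U$. The resulting convex polyhedron $Q'$ has $48$ *cut triangles*; their corners are the *cut vertices*. All vertices of $Q'$ have degree $3$. An old face of length $L$ with $j$ vertices in $U$ now has length $2(L-j)+j=2L-j$, because each of its cut corners became two vertices. Over each old face erect a pyramid with a new apex, the *hub*. A hub is joined to distinct vertices of its face, so this gives a simple triangulation, with vertex set $B$. Each face is a cut triangle or a *hub face* $hww'$, where $h$ is a hub and $ww'$ an edge of the polygon below it. Moreover:

* a cut vertex lies on one cut triangle and two old faces, so it has degree $3+2=5$, with one cut triangle and four hub faces around it;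
* a vertex of $U$ lies on three old faces, so it has degree $3+3=6$, with six hub faces around it;
* the hub over an old face of length $L$ with $j$ vertices in $U$ has degree $d=2L-j$.

**Step 2. A matching.** *The hubs over pentagons ($d=9$) and over hexagons with $j\ge2$ need one generous face each. We distribute the cost so that no vertex of $U$ pays too often.* Let $X$ be the set of hexagons with $j\ge2$. Each lies on at least two vertices of $U$, and each $u\in U$ lies on at most two of them. So for $Y\subseteq X$ there are at least $2|Y|$ incidences between $Y$ and $U$, and at most twice as many as there are vertices of $U$ on members of $Y$. Hence at least $|Y|$ vertices of $U$ lie on members of $Y$, and by Hall's theorem the hexagons in $X$ can be assigned distinct vertices of $U$ lying on them.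

**Step 3. The filling.** For each pentagon $P$ with $u=u_P$, and for each hexagon in $X$ with its assigned $u$, choose one face $huw$ of the triangulation, where $h$ is the hub over that polygon. Call it *exceptional* and fill it with $P_4(h,w;u)$. Fill every other hub face $hww'$ with $P_4(w,w';h)$, and every cut triangle with $K$.

**Step 4. The degrees.** *We check that cut vertices and $U$ are of the first kind of Section 6, and hubs of the second kind.*

* A cut vertex gains $4$ in each of its four hub faces. This is clear in a nonexceptional face; in an exceptional face $huw$ it can only be $w$, since $u\in U$. It gains $3$ in its $K$. Degree: $5+16+3=24$.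
* A vertex $u\in U$ gains $1$ only in exceptional faces in which it plays the role of $u$. There is one from its pentagon, and at most one from a hexagon because the assigned vertices are distinct. In its other hub faces it gains $4$. Degree at least $6+4\cdot4+2\cdot1=24$.
* A hub gains $4$ in its exceptional face, if it has one (it has at most one), and $1$ in each other face. For a pentagon, $d=9$ and the degree is $9+8+4=21$. For a hexagon with $j\le1$, $d\ge11$ and the degree is $2d\ge22$. For a hexagon with $j\in\{2,3\}$, $d\ge9$ and the degree is $d+(d-1)+4=2d+3\ge21$.

**Step 5. Every connected $5$-set weighs at least $36$.** Let $H$ be a connected set of order $5$. All fillers have order $4$, so Lemma 1 applies and $H\cap B\ne\emptyset$. If $|H\cap B|\ge2$, then $w(H)\ge2\cdot21+3\cdot3=51$. Let $H\cap B=\{v\}$. If $v$ is not a hub, then $w(H)\ge24+12=36$. Let $v=h$ be a hub; the fillers at $h$ are $P_4$'s, with degrees $4,4,4,3$. If $H$ contains the degree-$3$ vertex of a filler $P_4(w,w';h)$ in a nonexceptional face, then by Lemma 1(3) $H-h$ is this filler, of weight $15$. Otherwise the only vertex of degree $3$ that $H-h$ can contain is the one in the exceptional face, so its weight is at least $3+12=15$. In both cases $w(H)\ge21+15=36$.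

So $f(5,3,3)\ge36>35$. $\blacksquare$

## 8. Why 29 is the truth for four vertices: the case of a triangulated skeleton

We turn to Theorem 3. Suppose first that $G$ is a triangulation on vertices of large degree, each face filled with at most three vertices. Some skeleton vertex $v$ has skeleton degree $d\le5$, and it gains at most $3$ per face, so $\deg v\le20$. A filler of order $3$ has degree sum at most $12$ (this is proved in Section 11). Together with $v$ this gives only $32$, which is not enough. But if $\deg v=20$, then $v$ is adjacent to *all three* vertices in each of its five faces, and we shall see that this forces each of these fillers to contain a vertex of degree $3$. Three of them give $20+9=29$. If $\deg v\le17$, a filler of order $3$ gives $17+12=29$ directly. So the number $29$ is plausible, and the proof must produce a structure like this in every 3-connected plane graph. There are three obstacles: the large vertices need not span a triangulation, a light component may touch the same large vertex in several places, and a triangle of light vertices may have parts of the graph on both sides.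

We recall some terms for a connected plane multigraph, drawn on the sphere. Each face is an open disc with one closed *boundary walk*; the *length* of the face is the length of this walk. A *corner* at $v$ is the angle between two consecutive edges in the cyclic order at $v$; a vertex of degree $d\ge1$ has $d$ corners, and a face of length $\ell$ has $\ell$ corners. Euler's formula says $|V|-|E|+|F|=2$. A *digon face* is a face of length $2$ bounded by two distinct parallel edges. For example, a path on $3$ vertices has a single face, of length $4$; its four corners are one at each end and two at the middle vertex. In general a tree on $n\ge2$ vertices has one face, with $2(n-1)$ corners.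

For Sections 9 to 13, suppose that **$G$ is a 3-connected plane graph, $|V(G)|\ge4$, in which every connected set of order $4$ has weight at least $30$**. We derive a contradiction. Write $D(v)=\deg_G v$.

## 9. Small components and split triangles

**Definition.** A vertex is *small* if $D(v)\le7$ and *big* otherwise. $B$ is the set of big vertices. A *component* means a component of the graph induced by the small vertices.

The threshold $7$ works for two reasons: four small vertices weigh at most $28$, and a vertex of degree $8$ with three small neighbors weighs at most $8+21=29$.

**Step 1. Components are tiny and have at least three big neighbors.** *This is to view components as fillers.* A component with at least $4$ vertices would contain a connected $4$-set of weight at most $28$. So every component has at most $3$ vertices, and $B\ne\emptyset$ since $G$ is connected with at least $4$ vertices. If $|B|\le2$, then $G-B$ is connected by 3-connectivity, so it is one component and $|V(G)|\le5$, which is impossible as big vertices have degree at least $8$. So $|B|\ge3$. For a component $C$ we have $N(C)\subseteq B$. If $|N(C)|\le2$, then $N(C)$ separates $C$ from $B\setminus N(C)\neq\emptyset$, contradicting 3-connectivity. So $|N(C)|\ge3$.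

**Step 2. Reduction to triangles with an empty side.** *In Section 11 we need that a triangle component has nothing on one side; here we pass to a part of $G$ where this holds.* A component that is a triangle is *split* if both open sides of this triangle contain vertices of $G$.

If no component is split, put $G'=G$ and $B'=B$; there is then no $C_0$. Otherwise, among all pairs ($C_0$ split, $R$ a side of $C_0$), choose one with the fewest vertices in $R$, and put $G'=G[(V(G)\cap R)\cup C_0]$, $B'=B\cap R$. Let $\mathcal C$ be the set of components contained in $G'$, including $C_0$ if it exists. A component other than $C_0$ that meets $R$ lies in $R$, because no edge crosses the triangle $C_0$. So every vertex of $G'$ lies in $B'$ or in exactly one member of $\mathcal C$.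

**Claim 1.**

1. Vertices of $G'$ outside $C_0$ have the same neighbors in $G'$ as in $G$, and $G'$ is connected.
2. In $G'$, every triangle component in $\mathcal C$ has a side that contains no vertices and no edges.
3. For $C\in\mathcal C\setminus\{C_0\}$ we have $N_{G'}(C)=N_G(C)\subseteq B'$, of size at least $3$.
4. If $C_0$ exists, $N_0:=N_{G'}(C_0)\setminus C_0\subseteq B'$ also has size at least $3$.
5. $|B'|\ge3$.

**Proof.** If there is no $C_0$, parts 1, 3 and 5 follow from Step 1. For part 2, a triangle component that is not split has a side without vertices, and an edge in that side would join two corners of the triangle a second time. Let $C_0$ exist.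

Part 1: edges from $R$ cannot cross the triangle $C_0$. Every vertex in $R$ has a path in $G$ to $C_0$, and up to its first vertex in $C_0$ this path stays in $R$. So $G'$ is connected.

Part 2: in $G'$ the triangle $C_0$ has nothing on the side other than $R$. Let $C\ne C_0$ be a triangle in $\mathcal C$, so $C\subset R$. The curve $C_0$ is connected and disjoint from the curve $C$, so it lies on one side of $C$. Let $R'$ be the other side. It is connected, disjoint from $C_0$, and has boundary points on $C\subset R$, so $R'\subset R$. If $C$ were split, $R'$ would contain at least one vertex, but fewer than $R$, since the vertices of $C$ are in $R$ and not in $R'$. This contradicts the choice of $(C_0,R)$. So $C$ is not split, and it has a side without vertices of $G$; as before this side has no edges.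

Part 3: the neighbors of $C$ lie in $R\cup C_0$ and are big, because a small neighbor would belong to $C$. So they lie in $B\cap R=B'$, and there are at least $3$ by Step 1.

Part 4: vertices of $N_0$ lie in $R$ and are big, since small ones would belong to $C_0$. Suppose $|N_0|\le2$. If $V(G)\cap R\ne N_0$, then $N_0$ separates the rest of $V(G)\cap R$ from $C_0$, contradicting 3-connectivity. If $V(G)\cap R=N_0$, then $N_0\neq\emptyset$ because $C_0$ is split, and a vertex of $N_0$ has at most one neighbor in $N_0$ and three in $C_0$. So its degree is at most $4$, but it is big; a contradiction.

Part 5 follows from part 4. $\square$

The price of the reduction is that the degrees of the vertices of $C_0$ in $G$ are not visible in $G'$. We only know that they are at most $7$.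

## 10. Contracting the components

**Step 3. From components to single vertices.** *We shrink each component to a point, to read off how it sits among the big vertices.* For each $C\in\mathcal C$ contract a spanning tree of $C$ to a vertex $c$. If $C$ is a triangle, the third edge becomes a loop bounding the empty side; delete it. The result is a connected plane loopless multigraph $\Gamma_1$ on $B'\cup\{c:C\in\mathcal C\}$, with no edges between two $c$'s and only simple edges inside $B'$. Each $c$ has at least $3$ neighbors by Claim 1.

Now repeatedly delete one edge of a digon face, until no digon face remains. The result is $\Gamma_2$. It is connected and has the same adjacencies. Every digon face met here has the form $c,b$ with $b\in B'$, because all other edges are simple.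

**Claim 2.** In $\Gamma_2$, consecutive edges at $c$ have distinct ends.

**Proof.** Suppose consecutive edges $e,e'$ at $c$ both end at $b$. They are distinct, as $c$ has at least $3$ neighbors. The closed curve $e\cup e'$ bounds two open discs. As $e,e'$ are consecutive at $c$, one of them, $\Delta$, contains no edge at $c$. If $\Delta$ contains no vertex, an edge in $\Delta$ would be a loop at $b$; there are none, so $\Delta$ is a digon face, a contradiction.

So $\Delta$ contains a vertex. Let $W$ be the set of vertices of $G'$ that lie in $\Delta$ or in a component contracted to a vertex of $\Delta$. No edge of $\Gamma_2$ leaves $\Delta$ except to $b$, and $\Gamma_2$ has the adjacencies of $\Gamma_1$. So in $G'$ all neighbors of $W$ outside $W$ equal $b$. If $C_0$ exists and $c_0\in\Delta$, add to $W$ all vertices of $G$ outside $G'$; they are adjacent only to each other and to $C_0\subseteq W$. If $c_0\notin\Delta$ (in particular if $c=c_0$), the vertices of $W$ have the same neighbors in $G$ as in $G'$. In each case all neighbors of $W$ in $G$ outside $W$ equal $b$, while $C$ is disjoint from $W\cup\{b\}$. So $b$ alone separates $W$ from $C$ in $G$, contradicting 3-connectivity. $\square$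

**Step 4. Runs.** *We describe $\Gamma_2$ at $c$ in terms of $G'$.* Let $q$ be the number of $G'$-edges from $C$ to $B'$, in the cyclic order $e_1,\dots,e_q$ around $c$ in $\Gamma_1$, with $e_i=x_ib_i$, $x_i\in C$, $b_i\in B'$. The two edges of a digon face $c,b$ are consecutive at $c$. So while digons are removed, each remaining edge at $c$ stands for an interval of consecutive $e_i$'s with the same end $b_i$, and a deletion merges two adjacent intervals. At the end adjacent intervals have different ends, by Claim 2. So the edges of $\Gamma_2$ at $c$ correspond exactly to the maximal *runs* of consecutive $e_i$ with the same $b_i$, and
$$t=t_C:=\deg_{\Gamma_2}(c)=\#\{i:\ b_i\ne b_{i+1}\}\ (\text{cyclically}),\qquad t\ge3 .\tag{1}$$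

**Example.** In the graph of Section 5, the fillers are the components. For $P_3(a,b;c)$ there are $q=7$ edges to the skeleton, three to $a$, three to $b$ and one to $c$, in three runs; so $t=3$. For $O$ we have $q=6$, in three runs of two edges, and again $t=3$.

## 11. Degree sums of the components

**Claim 3.** Let $C\in\mathcal C$, $C\ne C_0$, and let $S$ be the sum of the degrees of the vertices of $C$. Then

* $S=t$ if $|C|=1$;
* $S\le t+4$ if $|C|=2$;
* $S\le t+8$ if $C$ is a path of order $3$;
* $S\le t+9$ if $C$ is a triangle.

*The purpose is to make components in short faces light.*

**Proof.** By Claim 1, $S=2e(C)+q$, where $e(C)$ is the number of edges of $C$. By (1), $q-t$ is the number of $i$ with $b_i=b_{i+1}$, and for such $i$ we have $x_i\ne x_{i+1}$, since $G$ is simple. So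
$$q-t\le\#\{i:\ x_i\ne x_{i+1}\}.\tag{2}$$
The cyclic order of the $e_i$ around $c$ is the order in which they are met on a walk around the contracted spanning tree, close to it. This walk passes the corners of the tree one after another, and the edges $e_i$ leaving in one corner are consecutive and start at the same vertex. So $x_i\ne x_{i+1}$ can happen only in passing from one nonempty corner to the next nonempty corner, and the right side of (2) is at most the number of nonempty corners. If $|C|=1$ it is $0$.

If $|C|=2$ the tree has $2$ corners, and if $C$ is a path of order $3$ it has $4$. If $C$ is a triangle $xyz$ with spanning path $x,y,z$, the tree has four corners: one at $x$, one at $z$, two at $y$. The two corners at $y$ open to the two sides of the triangle, and the one on the empty side is empty. So there are at most $3$ nonempty corners. Hence $q=t$, $q\le t+2$, $q\le t+4$, $q\le t+3$ in the four cases. With $2e(C)=0,2,4,6$ the claim follows. $\square$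

Both bounds for order $3$ are attained with $t=3$: $P_3$ has $S=11=3+8$ and $O$ has $S=12=3+9$. The last part of the proof shows what Step 2 was for. With edges on both sides of the triangle, this count would only give $S\le t+10$, and then $17+12=29$ would become $17+13=30$.

## 12. The multigraph $B^*$ on the big vertices

**Step 5. Construction.** *We build a connected plane multigraph on $B'$ with all faces of length at least $3$, in which each component sits inside one face.* Let $C\in\mathcal C$, and let $g_1,\dots,g_t$ be the edges of $\Gamma_2$ at $c$ in cyclic order, with ends $y_1,\dots,y_t\in B'$. In every corner $(g_j,g_{j+1})$ draw an edge joining $y_j$ and $y_{j+1}$, which are distinct by Claim 2, close to $g_j\cup g_{j+1}$. Do this for all $C$, then delete all $c$'s. The result $M$ is a loopless plane multigraph on $B'$.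

$M$ is connected: $\Gamma_2$ is connected, no two $c$'s are adjacent, and the neighbors of each $c$ are now joined cyclically, so a path through $c$ can be rerouted.

The faces of $M$ are of two kinds. Each $c$ lies in a face $F_C$ with boundary walk $y_1\dots y_t$, of length $t_C\ge3$; its corner at $y_j$ corresponds to the edge $g_j$, that is, to a run. Every other face of $M$ is what remains of a face $\varphi$ of $\Gamma_2$ after thin strips along its corners at $c$'s are cut off. Its boundary walk visits $B'$ as often as that of $\varphi$, so its length is the number of visits to $B'$ of the boundary walk of $\varphi$. There is at least one visit, since every edge of $\Gamma_2$ has an end in $B'$. If there were exactly one, the walk of $\varphi$ would be $b$, a loop, or $b,c$. In the second case $\varphi$ has a corner at $c$ between two consecutive edges with the same end, contradicting Claim 2. So the length is at least $2$.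

Now, while there is a face of length $2$, delete one of its two edges. We check that this is harmless. If the boundary walk of a face of length $2$ used one edge twice, both ends of this edge would have degree $1$ and the connected graph would have only two vertices, but $|B'|\ge3$. So the face is bounded by two distinct parallel edges. Deleting one of them, $\varepsilon$, merges the face with the face across $\varepsilon$, which is a different face. That face keeps its length, with the other edge in place of $\varepsilon$, and its corners correspond naturally to the corners after the deletion. No adjacency is lost, the graph stays connected, and the faces $F_C$, having length at least $3$, are never the ones removed. The final graph $B^*$ is a connected loopless plane multigraph on $B'$ with all faces of length at least $3$, and it contains the faces $F_C$ of length $t_C$.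

**Example.** For the graph $G$ of Section 5, $B^*$ is the skeleton, with one filler in each face.

**Step 6. Local data at a vertex.** *We bound $D(v)$ by what happens in the corners at $v$.* Let $v\in B'$ have degree $d$ in $B^*$, with corners $\kappa_1,\dots,\kappa_d$. For a corner in $F_C$ let $C_i=C$, $m_i=|C|$, and let $a_i$ be the number of $G'$-edges in the corresponding run from $c$ to $v$. For a corner in a face containing no $c$, put $m_i=a_i=0$.

The sum of the $a_i$ over the corners of $v$ in one face $F_C$ is the number of edges from $C$ to $v$, that is,
$$|N(v)\cap C|\le|C|\le3 .\tag{3}$$
In particular $a_i\le m_i\le3$, and $a_i\ge1$ if $m_i\ge1$. All neighbors of $v$ in $G$ are in $G'$. The small ones number $\sum a_i$, and the big ones are neighbors of $v$ in $B^*$, so there are at most $d$. Hence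
$$D(v)\le d+\sum a_i\le d+\sum m_i\le4d,\qquad v\text{ has at least }D(v)-d\text{ small neighbors.}\tag{4}$$

**Step 7. Choosing $v$.** *Euler's formula supplies a vertex with few corners in short faces.* Let $t_i$ be the length of the face at $\kappa_i$, except that $t_i=\infty$, $1/t_i=0$, if this face is $F_{C_0}$. A face of length $\ell$ has $\ell$ corners, so summing $1/t_i$ over all corners counts each face once, except $F_{C_0}$ if it exists. Therefore
$$\sum_{v\in B'}\Bigl(1-\frac{d(v)}2+\sum_i\frac1{t_i}\Bigr)\ \ge\ |B'|-|E(B^*)|+|F(B^*)|-1=2-1>0 .$$
Losing one face costs $1$ of the $2$ in Euler's formula, and we can afford it. **Fix $v\in B'$ with**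
$$\sum_i\frac1{t_i}>\frac d2-1,\tag{5}$$
and write $D=D(v)\ge8$. As $t_i\ge3$, (5) gives $d/3>d/2-1$, so $d\le5$. By (4), $v$ has at least $D-d\ge3$ small neighbors. Write $S_i$ for the degree sum of $C_i$. If $t_i<\infty$ and $m_i\ge1$, then $C_i\ne C_0$ and Claim 3 gives
$$S_i=t_i\ (m_i=1),\qquad S_i\le t_i+4\ (m_i=2),\qquad S_i\le t_i+9\ (m_i=3).\tag{6}$$

**Claim 4.** If $t_i=3$ and $a_i=3$, then $C_i$ contains a vertex of degree $3$, and all of $C_i$ is adjacent to $v$.

*This is what handles $D=18,19,20$.*

**Proof.** We have $m_i=3$, and the three edges of the run come from three different vertices, as $G$ is simple. This is the second part. If $C_i$ is a path, then $S_i\le3+8=11$ and all degrees are at least $3$, so some degree is $3$. Let $C_i$ be a triangle. By the proof of Claim 3 each of its vertices has only one corner of the spanning tree in which edges to $B'$ can leave, so the edges from one vertex to $B'$ are consecutive around $c$. The run to $v$ consists of three consecutive edges from three different vertices. The edges from the vertex of the middle one form an interval that contains the middle edge but neither of its two neighbors in the run, so this interval is the middle edge alone. That vertex has one edge to $B'$ and two in $C_i$, so its degree is $3$. $\square$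

## 13. The vertex $v$ always lies in a light set: end of the proof of Theorem 3

In each case we find a connected $4$-set of weight at most $29$, or another contradiction. The sets consist of $v$, of neighbors of $v$, and of whole components $C_i$, which are connected and contain a neighbor of $v$; so they are connected. Small vertices have degree at most $7$. If $D=8$, then $v$ with three small neighbors has weight at most $8+21=29$. Call this fact (7). Every bound on $D$ below is $D\le d+\sum m_i$ or $D\le d+\sum a_i$ from (4), with $m_i\le3$ where nothing better is known.

**The case $d\le2$.** By (4), $8\le D\le4d\le8$, so $D=8$, and (7) applies.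

**The case $d=3$.** By (5), $\sum1/t_i>1/2$, so some $t_i$, say $t_1$, is at most $5$. We have $D\le12$, and $v$ has at least $D-3\ge5$ small neighbors.

* $m_1=3$: $v\cup C_1$ has weight at most $12+(5+9)=26$.
* $m_1=2$: $D\le3+2+6=11$ and $S_1\le9$. Take $v$, $C_1$ and another small neighbor: $11+9+7=27$.
* $m_1=1$: $D\le3+1+6=10$, and the vertex of $C_1$ has degree $t_1\le5$. With two more small neighbors: $10+5+14=29$.
* $m_1=0$: $D\le3+6=9$. If $D=8$, use (7). If $D=9$, then $a_2=a_3=3$. For $i=2,3$ the $4$-set $v\cup C_i$ has weight at least $30$ by assumption, so $S_i\ge21$. If $t_i<\infty$, (6) gives $t_i\ge12$. So $\sum1/t_i\le\frac13+\frac1{12}+\frac1{12}=\frac12$, a contradiction.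

**The case $d=4$.** By (5), $\sum1/t_i>1$. Let $t_1\le t_2\le t_3\le t_4$. Then $t_1=3$, since otherwise the sum is at most $1$. From $\frac1{t_2}+\frac1{t_3}+\frac1{t_4}>\frac23$ we get $t_2\le4$, because $\frac35<\frac23$. If $t_2=3$, then $\frac1{t_3}+\frac1{t_4}>\frac13$ gives $t_3\le5$. If $t_2=4$, then $\frac1{t_3}+\frac1{t_4}>\frac5{12}$ gives $t_3\le4$, because $\frac25<\frac5{12}$. So
$$t_1=3,\qquad t_2\le4,\qquad t_3\le5 .$$
We have $D\le16$, and $v$ has at least $D-4\ge4$ small neighbors.

* $m_1=3$: $v\cup C_1$ gives $16+12=28$.
* $m_1=2$: $D\le15$, $S_1\le7$. With $C_1$ and another small neighbor: $15+7+7=29$.
* $m_1=1$: $D\le14$. Let $C_1=\{x\}$; then $\deg x=3$. If $m_2\ge1$, then $C_2\ne C_1$, because each corner in $F_{C_1}$ at $v$ uses at least one edge from $v$ to $x$, and there is just one.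
  * $m_2=3$: $v\cup C_2$ gives $14+13=27$.
  * $m_2=2$: $D\le4+1+2+6=13$; $v$, $x$, $C_2$ give $13+3+8=24$.
  * $m_2=1$: $D\le4+1+1+6=12$; $v$, $x$, the vertex of $C_2$ (degree at most $4$) and another small neighbor give $12+3+4+7=26$.
  * $m_2=0$: $D\le4+1+6=11$; $v$, $x$ and two more small neighbors give $11+3+14=28$.
* $m_1=0$: $D\le13$.
  * $m_2=3$: $v\cup C_2$ gives $13+13=26$.
  * $m_2=2$: $D\le4+2+6=12$; with $C_2$ and another small neighbor, $12+8+7=27$.
  * $m_2=1$: $D\le4+1+6=11$; the vertex of $C_2$ and two more small neighbors give $11+4+14=29$.
  * $m_2=0$: $D\le4+6=10$. If $m_3=3$, then $v\cup C_3$ gives $10+14=24$. If $m_3=2$, then $D\le4+2+3=9$, and $C_3$ with another small neighbor gives $9+9+7=25$. If $m_3\le1$, then $D\le4+1+3=8$, and (7) applies.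

**The case $d=5$.** By (5), $\sum1/t_i>\frac32$. If two of the $t_i$ were at least $4$, the sum would be at most $\frac33+\frac24=\frac32$. So at least four corners, say $\kappa_1,\dots,\kappa_4$, have $t_i=3$; and $\frac43+\frac1{t_5}>\frac32$ gives $t_5\le5$. We have $D\le20$, and $v$ has at least $D-5\ge3$ small neighbors.

**Subcase $D\ge18$.** Let $n_3$ be the number of corners with $a_i=3$. Then $D-5\le\sum a_i\le2\cdot5+n_3$, so $n_3\ge D-15$. At least $n_3-1\ge D-16$ of these corners have $t_i=3$, and by (3) they belong to different components. By Claim 4, $v$ is adjacent to at least $D-16$ vertices of degree $3$ in different components.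

* $D=20$: there are at least four of them; three give $20+9=29$.
* $D=19$: there are at least three; they give $19+9=28$.
* $D=18$: take two of them, $x\in C$ and $x'\in C'$. As $S_C\le12$, the other two vertices of $C$ have degree sum at most $9$, so one of them has degree at most $4$. By Claim 4 it is adjacent to $v$. The weight is at most $18+3+3+4=28$.

**Subcase $D\le17$.** We go through the possible values of $m_1,\dots,m_4$.

* Some corner with $t_i=3$ has $m_i=3$. Then $v\cup C_i$ gives $17+12=29$.
* Otherwise $m_i\le2$ for $i\le4$, so $D\le5+8+3=16$. Suppose one of these, say $m_1$, equals $2$. Then $S_1\le7$.
  * Suppose some $C_j\ne C_1$ with $j\le4$ is present. It contains a neighbor $w$ of $v$, and $\deg w\le4$: if $m_j=1$ the degree is $3$; if $m_j=2$ then $S_j\le7$ and both degrees are at least $3$. The set $v$, $C_1$, $w$ has weight at most $16+7+4=27$.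
  * If not, all small neighbors of $v$ lie in $C_1\cup C_5$, or in $C_1$ if $m_5=0$, so $D\le5+2+3=10$. As $v$ has at least $3$ small neighbors and $|C_1|=2$, one of them is not in $C_1$. With $C_1$ it gives $10+7+7=24$.
* Otherwise $m_i\le1$ for $i\le4$, so $D\le5+4+3=12$. If some $m_i=1$ with $i\le4$, its vertex has degree $3$; with two more small neighbors we get $12+3+14=29$. If $m_i=0$ for all $i\le4$, then $D\le5+3=8$, and (7) applies.

In all cases the assumption that every connected $4$-set weighs at least $30$ is contradicted. Hence $f(4,3,3)\le29$, and with Theorem 1, $f(4,3,3)=29$. $\blacksquare$
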